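# Two-closed groups with an alternating orbit have exponentially long orbits

## 1. Can pairs of points see the sign of a permutation?

All sets and groups are finite, permutations act on the right, and $[k]=\{1,\dots,k\}$. A group $G\le\mathrm{Sym}(\Omega)$ is called *2-closed* if it contains every permutation $\pi$ of $\Omega$ that looks like an element of $G$ on each pair of points: for all $x,y\in\Omega$ there is $\alpha\in G$ with $x^\pi=x^\alpha$, $y^\pi=y^\alpha$. We say that $G$ *acts on an orbit as $A_k$ in its natural action* if $G$ has an orbit $\Delta\subseteq\Omega$ such that the group induced on $\Delta$ is permutationally isomorphic to $A_k$ acting on $[k]$. On the other orbits $G$ may do anything.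

A sign is a property of all $k$ points at once, and being 2-closed means being determined by what happens on pairs. So a first guess is that *a 2-closed group never acts on an orbit as $A_k$*. Let us test it.

*One orbit.* Take $G=A_k$ on $[k]$. If $k\ge4$, then $A_k$ is 2-transitive, every permutation looks like an even one on every pair, and the only 2-closed group above $A_k$ is $S_k$. For $k=3$ the guess already fails: $A_3$ preserves the cyclic relation $\{(1,2),(2,3),(3,1)\}$, no transposition does, and $A_3$ is 2-closed. So the guess should at least assume $k\ge4$.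

*Adding subsets.* Let $A_k$, $k\ge5$, act on $[k]$ together with all subsets of $[k]$. Let $\sigma\in S_k$ be odd. Two subsets $x,y$ cut $[k]$ into four cells, so some cell contains two points $a\ne b$. Then $\alpha=(a\,b)\sigma$ is even, and since $(a\,b)$ preserves both $x$ and $y$, we get $x^\alpha=x^\sigma$, $y^\alpha=y^\sigma$. A point of $[k]$ behaves like a one-element subset. So $\sigma$ looks even on every pair, and the guess survives, even though some of these orbits are long.

*Adding tuples.* Let $A_k$ act on $[k]$ together with the $d$-tuples of distinct points. If $2d\le k-2$, then two tuples have at most $k-2$ entries altogether. For any odd $\sigma$ and two points $a,b$ outside these entries, $(a\,b)\sigma$ is even and agrees with $\sigma$ on all entries. The guess survives. But let $2d\ge k-1$, and let $\pi$ look like an element of $A_k$ on each pair. Let $\sigma$ be the permutation that it induces on $[k]$. For each $i$, $\pi$ preserves the relation "$\delta$ is the $i$-th entry of the tuple $y$", so $\pi$ acts on tuples as $\sigma$, entry by entry.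 Take two tuples whose entries together cover at least $k-1$ points. Some $\alpha\in A_k$ agrees with $\pi$ on both, hence agrees with $\sigma$ on $k-1$ points, hence $\alpha=\sigma$. So $\sigma$ is even, and $\pi$ acts as $\sigma\in A_k$. The group is 2-closed and the guess is false. The price is an orbit of length $k!/(k-d)!$ with $d$ about $k/2$.

*Keeping only an orientation.* The order of the entries matters only up to sign. For $k=4$, replace pairs by the twelve elements $\pm a\wedge b$ of the exterior square of $\mathbb Z^4$. The relation $y\wedge y'=1\wedge2\wedge3\wedge4$ on these elements is preserved by even permutations and by no odd one. In Section 10 we turn this into a 2-closed group for every $k\ge4$, with all orbits of length at most $2^k$.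

So the first guess fails for every $k\ge 4$, but every example has paid with an orbit that is at least exponentially long. The corrected guess is a conjecture of Babai, from the source "Algorithms In Finite Groups", http://people.cs.uchicago.edu/~laci/14groups/1023.pdf: *if $G$ is 2-closed and acts on an orbit as $A_k$ in its natural action, then $G$ has an orbit of length $\exp(\Omega(k))$.* That is, there are absolute constants $c>0$ and $k_0$ such that for $k\ge k_0$ every such $G$ has an orbit of length at least $e^{ck}$. The conjecture is true, and these notes prove it with $e^c=2^{1/4}$ and $k_0=17$.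

## 2. Closures, the number $w(m)$, and the theorems

We write $\nu^g=g^{-1}\nu g$.

**Definition.** For $r\ge2$ and $G\le\mathrm{Sym}(\Omega)$, the *$r$-closure* $G^{(r)}$ is the set of $\pi\in\mathrm{Sym}(\Omega)$ such that for all $x_1,\dots,x_r\in\Omega$ there is $\alpha\in G$ with $x_i^\pi=x_i^\alpha$ for all $i$. The group $G$ is *$r$-closed* if $G=G^{(r)}$.

Equivalently, $\pi$ maps every $r$-tuple into its own $G$-orbit on $\Omega^r$. From this one reads off that $G^{(r)}$ is closed under products, hence is a group as $\Omega$ is finite; that it contains $G$; that $H\le G$ implies $H^{(r)}\le G^{(r)}$; that $G$ and $G^{(r)}$ have the same orbits on $\Omega^r$, and hence on $\Omega$; and that therefore $(G^{(r)})^{(r)}=G^{(r)}$. For example, if $G$ has a regular orbit $O$, then $G$ is 2-closed: let $\pi\in G^{(2)}$, $x\in O$, and let $a\in G$ be the unique element with $x^\pi=x^a$. For each $y\in\Omega$ the pair $(x,y)$ gives $\alpha\in G$ with $x^\alpha=x^a$, so $\alpha=a$, and $y^\pi=y^a$. Thus $\pi=a$.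

**Definition.** For $m\ge5$, $w(m)$ is the least order of an elementary abelian group (for any prime) on which $A_m$ acts nontrivially by automorphisms.

For example, $A_m$ acts nontrivially on the vectors of even weight in $\mathbb F_2^m$, so $w(m)\le2^{m-1}$. Since $A_m$ is simple, a nontrivial action is faithful. So for $m\ge6$ its restriction to $A_{m-1}$ is nontrivial, and $w(m-1)\le w(m)$: the function $w$ is nondecreasing.

**Theorem 1.** Let $r\ge2$, $t\ge1$, $k\ge10$ be integers with $t+1\le k/4$ and $k\ge(r+2)t+4$. Let $G\le\mathrm{Sym}(\Omega)$ act on an orbit $\Delta$ as $A_k$ in its natural action, and let $\ell$ be the maximal length of an orbit of $G$. If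
$$\ell<\binom{k}{t+1}\quad\text{and}\quad \ell<w\big(k-(r+1)t+1\big),$$
then $G^{(r)}$ acts on $\Delta$ as $S_k$. In particular $G$ is not $r$-closed.

**Theorem 2.** Let $r\ge2$, $\beta=\frac{16}3(r+1)$, $k>\beta$. If $G$ is $r$-closed and acts on an orbit as $A_k$ in its natural action, then $G$ has an orbit of length at least $\beta^{k/\beta}$. For $r=2$: if $k\ge17$ and $G$ is 2-closed, some orbit has length at least $2^{k/4}$. This proves Babai's conjecture.

**Theorem 3.** Let $k\ge4$ and let $r$ be even, $2\le r\le k$. There is an $r$-closed group acting on an orbit as $A_k$ in its natural action, all of whose orbits have length at most $2\binom{k}{\lceil k/r\rceil}$. (For $r=2$ this is at most $2^k$.)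

We use these known results. First, Theorem 5.2A of Dixon–Mortimer, *Permutation Groups* (GTM 163): if $n\ge5$, $1\le s\le n/2$, $P\le A_n$ and $|A_n:P|<\binom ns$, then either $P$ contains the pointwise stabilizer in $A_n$ of some $T\subseteq[n]$ with $|T|<s$; or $n$ is even and $|A_n:P|=\frac12\binom n{n/2}$; or $n\le9$ (exceptional cases). Second, textbook facts: the Frattini subgroup $\Phi(H)$, the intersection of the maximal subgroups of $H$, is nilpotent; in a nilpotent group a proper subgroup is properly contained in its normalizer; $A_m$ is simple for $m\ge5$; and the alternating group on a set with at least three points is generated by the 3-cycles $(z\,z'\,y)$ with $z\ne z'$ fixed and $y$ varying.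

**Standing hypothesis for Sections 3–8.** The integers $r,t,k$ are as in Theorem 1, $G\le\mathrm{Sym}(\Omega)$ acts on an orbit $\Delta$ as $A_k$, we identify $\Delta$ with $[k]$, and all orbits of $G$ have length at most $\ell$, where $\ell$ satisfies the two inequalities of Theorem 1. We write $\rho:G\to A_k$ for the restriction to $\Delta$ and $N=\ker\rho$.

## 3. Each point of $\Omega$ depends on at most $t$ points of $[k]$

The tests of Section 1 suggest asking how many points of $[k]$ a point $x\in\Omega$ can see. For $S\subseteq[k]$ let $A_{(S)}$ be the pointwise stabilizer of $S$ in $A_k$. Define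
$$\Omega_S=\{x\in\Omega:\ A_{(S)}\le\rho(G_x)\}.$$

For example, let $G=A_k$ act on $\Omega=[k]\sqcup\{d\text{-subsets of }[k]\}$, and let $|S|<k-d$, $|S|\le k-3$. A $d$-set $x$ lies in $\Omega_S$ exactly when $A_{(S)}$ preserves $x$. Since $A_{(S)}$ is transitive on the complement $S^c$, this means $S^c\subseteq x$ or $S^c\cap x=\emptyset$, and the first is excluded by $|S^c|>d$. So the $d$-sets in $\Omega_S$ are those contained in $S$.

**(a)** *If $S\subseteq S'$ then $\Omega_S\subseteq\Omega_{S'}$. For $g\in G$, $\Omega_S^g=\Omega_{S^{\rho(g)}}$; in particular $\Omega_S$ is $N$-invariant. If $\delta\in S$, then $\delta\in\Omega_S$ as a point of $\Delta$.* The first claim holds because $A_{(S')}\le A_{(S)}$. The second follows from $\rho(G_{x^g})=\rho(G_x)^{\rho(g)}$ and $(A_{(S)})^{\rho(g)}=A_{(S^{\rho(g)})}$. The third follows from $\rho(G_\delta)=A_{(\{\delta\})}\ge A_{(S)}$.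

**(b)** *If $|A\cup B|\le k-3$, then $\Omega_A\cap\Omega_B=\Omega_{A\cap B}$.* The inclusion $\supseteq$ is (a). Let $x\in\Omega_A\cap\Omega_B$ and choose $z\ne z'$ outside $A\cup B$. The group $A_{(A\cap B)}$ is the alternating group on $A^c\cup B^c$, generated by the 3-cycles $(z\,z'\,y)$ with $y\in A^c\cup B^c$. If $y\notin A$ this 3-cycle lies in $A_{(A)}$, and if $y\notin B$ it lies in $A_{(B)}$. Either way it lies in $\rho(G_x)$.

**(c)** *Each $x\in\Omega$ lies in $\Omega_T$ for some $T$ with $|T|\le t$.* We have $|A_k:\rho(G_x)|\le|G:G_x|=|x^G|\le\ell<\binom k{t+1}$. We apply the Dixon–Mortimer theorem with $n=k\ge10$ and $s=t+1\le k/4$. Its first alternative is what we want, so for $k$ even we must exclude the index $\frac12\binom k{k/2}$. The ratio $\binom k{i+1}/\binom ki=\frac{k-i}{i+1}$ is at least $1$ for integers $i<k/2$. For $i=\lfloor k/4\rfloor$ it is at least $\frac{3k/4}{k/4+1}=\frac{3k}{k+4}\ge2$, as $k\ge8$. Since $t+1\le\lfloor k/4\rfloor$ and $\lfloor k/4\rfloor+1\le k/2$,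
$$\binom k{t+1}\le\binom k{\lfloor k/4\rfloor}\le\frac12\binom k{\lfloor k/4\rfloor+1}\le\frac12\binom k{k/2}.$$
Our index is smaller than the left side.

**(d)** *If $|S|\le k-3-t$, then $\Omega_S=\bigcup\{\Omega_T:T\subseteq S,\ |T|\le t\}$.* The inclusion $\supseteq$ is (a). If $x\in\Omega_S$, take $T'$ with $|T'|\le t$ and $x\in\Omega_{T'}$ from (c). Then $|S\cup T'|\le k-3$, so $x\in\Omega_{S\cap T'}$ by (b).

Put
$$q_0=(r+1)t+1.\tag{1}$$
The hypothesis $k\ge(r+2)t+4$ says exactly that $q_0\le k-3-t$. So (b) is available whenever $|A\cup B|\le q_0$, and (d) whenever $|S|\le q_0$.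

## 4. Trivial kernel, and the two ways in which the kernel interferes

Suppose first that $N=1$, so that $G\cong A_k$ through $\rho$. Let $\sigma\in S_k$ be a transposition. A sensible plan is to extend $\sigma$ to a permutation $\pi$ of $\Omega$ that looks like an element of $G$ on every $r$ points, by local recipes. For $|U|\le q_0\le k-3$ some even permutation agrees with $\sigma$ on $U$: compose $\sigma$ with a transposition of two points outside $U$, applied first. Choose $g_U\in G$ with $\rho(g_U)|_U=\sigma|_U$.

The restriction of $g_U$ to $\Omega_U$ does not depend on the choice. Indeed if $g,g'$ are two choices, then $\rho(g'g^{-1})\in A_{(U)}\le\rho(G_x)$ for each $x\in\Omega_U$. Since $N=1$, this gives $g'g^{-1}\in G_x$, so $x^{g'}=x^g$. Consequently $g_U$ and $g_{U'}$ agree on $\Omega_{U'}$ if $U'\subseteq U$. Define $x^\pi=x^{g_T}$ for $x\in\Omega_T$, $|T|\le t$. If also $x\in\Omega_{T'}$ with $|T'|\le t$, then $x\in\Omega_{T\cap T'}$ by (b), and $g_T,g_{T'}$ agree at $x$ with $g_{T\cap T'}$. So $\pi$ is well defined. It maps $\Omega_T$ onto $\Omega_{T^\sigma}$,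 so it is surjective by (c). Given $x_1,\dots,x_r$ with $x_i\in\Omega_{T_i}$, put $U=\bigcup T_i$; then $|U|\le rt\le q_0$ and $x_i^\pi=x_i^{g_U}$ for all $i$. So $\pi\in G^{(r)}$, and on $\Delta$ it induces $\sigma$. This settles $N=1$.

Now let $N\ne1$. The argument stops at the words "since $N=1$, this gives $g'g^{-1}\in G_x$". From $\rho(g'g^{-1})\in\rho(G_x)$ we now get only $g'g^{-1}\in NG_x$. Two different things can go wrong.

*Elements of $A_{(U)}$ may be visible on $\Omega_U$.* Let $G=\mathbb F_2^k\rtimes A_k$ act on $[k]$ through $A_k$ and on $\mathbb F_2^k$ by affine maps. The stabilizer of the vector $0$ maps onto $A_k$ under $\rho$, and the other vectors have conjugate stabilizers, so $\Omega_\emptyset=\mathbb F_2^k$. Although $U=\emptyset$ sees nothing, $G$ acts faithfully on $\Omega_\emptyset$, so any two elements of $G$ differ there. This example has an orbit of length $2^k$. We shall prove in Section 5 that short orbits exclude this: after a reduction, $g$ and $g'$ differ on $\Omega_U$ only by an element of $N$.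

*The remaining choices must be coherent.* Let $G=\{\pm1\}\times A_k$ act on $[k]$ through $A_k$ and on $\{\pm1,\dots,\pm k\}$ in the obvious way, with $r=2$, $t=1$. Here $\Omega_{\{a\}}=\{a\}\cup\{+a,-a\}$, where the first $a$ is a point of $\Delta$, and $N=\{\pm1\}$. A choice of $g_{\{a\}}$ amounts on $\Omega_{\{a\}}$ to a sign $\varepsilon_a$, with $+a\mapsto\varepsilon_a\sigma(a)$. Any choice of signs defines a permutation $\pi$ of $\Omega$. But if $\varepsilon_a\ne\varepsilon_b$, no element of $G$ agrees with $\pi$ on the pair $(+a,+b)$. So the choices for all $U$ with $|U|\le rt$ have to be made compatibly. In this example one takes all signs equal to $+$; in general there is no distinguished choice, and compatible choices have to be shown to exist. That is the task of Sections 6–8.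

## 5. Short orbits and locality

**Lemma 1.** $w(m)\ge2^{\lfloor m/3\rfloor}$ for $m\ge5$.

*Proof.* Let $A_m$ act nontrivially, hence faithfully, on $V=\mathbb F_p^d$. If $p\ne3$, the group generated by $\lfloor m/3\rfloor$ disjoint 3-cycles is abelian of exponent 3, hence simultaneously diagonalizable over $\overline{\mathbb F}_p$ with entries cube roots of unity. So $3^{\lfloor m/3\rfloor}\le3^d$ and $|V|\ge2^d\ge2^{\lfloor m/3\rfloor}$.

If $p=3$, the even products of $\lfloor m/2\rfloor$ disjoint transpositions form an elementary abelian group of order $2^{\lfloor m/2\rfloor-1}$, diagonalizable with entries $\pm1$. So $d\ge\lfloor m/2\rfloor-1$ and $|V|\ge3^{\lfloor m/2\rfloor-1}$. For $m=5,6,7,8$ the comparison with $2^{\lfloor m/3\rfloor}$ reads $3\ge2$, $9\ge4$, $9\ge4$, $27\ge4$. For $m\ge9$, $\lfloor m/2\rfloor-1\ge(m-3)/2\ge m/3$. $\square$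

The next lemma says that if a nilpotent normal subgroup is already transitive, then an $A_m$ on top of it needs a long orbit. The affine example of Section 4 is the situation to have in mind.

**Lemma 2.** Let $H\le\mathrm{Sym}(O)$ and let $R\lhd H$ be nilpotent and transitive on $O$, with $H/R\cong A_m$, $m\ge5$. Then $|O|\ge w(m)$.

*Proof.* Suppose $|O|<w(m)$ and fix $x\in O$. As $R$ is transitive, $H=RH_x$, so $H_x/R_x\cong H/R\cong A_m$. We shall show that $H_x$ is solvable, which is absurd.

**Step 1: a chain with elementary abelian factors.** This step cuts $R$ into layers so small that $H_x$ acts trivially on each. We construct $R_x=R_0<R_1<\dots<R_e=R$, all normalized by $H_x$. The group $R_0=R\cap H_x$ is normalized by $H_x$. If $R_i<R$, then $N_R(R_i)/R_i$ is a nontrivial nilpotent group, so its center is nontrivial. Choose a prime $p$ dividing the order of the center, and let $R_{i+1}/R_i$ consist of the elements of the center of order dividing $p$. This is a nontrivial elementary abelian group, and it is characteristic in $N_R(R_i)/R_i$. Since $H_x$ normalizes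 $R$ and $R_i$, it normalizes $N_R(R_i)$ and hence $R_{i+1}$.

The order of $R_{i+1}/R_i$ is at most $|R:R_x|=|O|<w(m)$. The group $H_x$ acts on it by conjugation, and $R_x\le R_i$ acts trivially. So $A_m\cong H_x/R_x$ acts on it, and by the definition of $w(m)$ it acts trivially:
$$a^h\in R_ia\qquad(a\in R_{i+1},\ h\in H_x).\tag{2}$$

**Step 2: $H_x$ is solvable.** This step turns (2) into a series of $H_x$ with abelian factors. The group $H_x$ acts on the set $R_i\backslash R$ of right cosets by $(R_iy)^h=R_iy^h$. For $i=0$ this is the action on $O$: under the bijection $R_xy\leftrightarrow x^y$ we have $x^{yh}=x^{h\,y^h}=x^{y^h}$, since $h$ fixes $x$. Let $L_i$ be the kernel of the action on $R_i\backslash R$. Then $L_0=1$, because $H\le\mathrm{Sym}(O)$, and $L_e=H_x$, because there is only one coset. Also $L_i\le L_{i+1}$, because $R_i\backslash R\to R_{i+1}\backslash R$ is surjective and equivariant.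

Fix a representative $y$ of a coset in $R_{i+1}\backslash R$. The block of cosets $R_iay$, $a\in R_{i+1}$, is in bijection with $R_{i+1}/R_i$ via $R_iay\leftrightarrow R_ia$. Let $h\in L_{i+1}$. Then $y^h=cy$ for some $c\in R_{i+1}$, and by (2)
$$(R_iay)^h=R_ia^h\,cy=R_iacy .$$
So $h$ preserves the block and acts on it as a translation of the abelian group $R_{i+1}/R_i$. The blocks partition $R_i\backslash R$. Hence $L_{i+1}/L_i$ embeds in a direct product of abelian groups and is abelian. So $H_x$ is solvable, contradicting $H_x/R_x\cong A_m$. $\square$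

**Reduction to nilpotent $N$.** To use Lemma 2 we want $N$ nilpotent. Choose $H\le G$ minimal subject to $\rho(H)=A_k$, and let $K=H\cap N$ be the kernel of $\rho|_H$. If $K\not\le\Phi(H)$, some maximal subgroup $M$ of $H$ does not contain $K$. Then $MK=H$, so $\rho(M)=A_k$, contradicting minimality. So $K\le\Phi(H)$ is nilpotent. The group $H$ has $\Delta$ as an orbit, acts on it as $A_k$, its orbits have length at most $\ell$, and $H^{(r)}\le G^{(r)}$. Moreover $G^{(r)}$ preserves $\Delta$ and induces at least $A_k$ there. So to prove Theorem 1 for $G$ it suffices to find an element of $H^{(r)}$ inducing an odd permutation on $\Delta$. The group $H$ satisfies the standing hypothesis, so Section 3 applies to it. **From now on $G$ denotes this $H$; thus $N$ is nilpotent, and the goal is an element of $G^{(r)}$ that is odd on $\Delta$.**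

**Lemma 3 (locality).** Let $|S|\le(r+1)t-1$ and let $M_S$ be the pointwise stabilizer of $\Omega_S$ in $G$. Then $\rho(M_S)=A_{(S)}$; consequently $\rho^{-1}(A_{(S)})=NM_S$.

*Proof.* Let $m=k-|S|\ge k-(r+1)t+1\ge5$. Since $w$ is nondecreasing, $\ell<w(m)$. Let $G_S=\rho^{-1}(A_{(S)})$. Since $S\subseteq\Omega_S$, we have $M_S\le G_S$.

**Step 1: one $N$-orbit at a time.** Let $O\subseteq\Omega_S$ be an $N$-orbit and $x\in O$. As $A_{(S)}\le\rho(G_x)$, we have $G_S\le NG_x=G_xN$, so $x^{G_S}\subseteq x^N=O$, and $O$ is a $G_S$-orbit. Write $G_S^O,N^O$ for the induced groups. The group $G_S^O/N^O$ is a quotient of the simple group $G_S/N\cong A_{(S)}\cong A_m$, so it is trivial or isomorphic to $A_m$. The latter would give $|O|\ge w(m)>\ell$ by Lemma 2, as $N^O$ is nilpotent and transitive on $O$; but $|O|\le\ell$. So $G_S^O=N^O$, that is, $G_S=NK_O$ where $K_O\lhd G_S$ is the kernel of $G_S$ on $O$. Hence $\rho(K_O)=A_{(S)}$.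

**Step 2: all $N$-orbits together.** If $K,K'\lhd G_S$ both map onto $A_{(S)}$, then $K\cap K'\lhd G_S$ contains $[K,K']$. So $\rho(K\cap K')\ge[A_{(S)},A_{(S)}]=A_{(S)}$, as $A_m$ is perfect. By induction the intersection of all the $K_O$, taken inside $G_S$, maps onto $A_{(S)}$. This intersection is $M_S$. $\square$

With Lemma 3 the first trouble of Section 4 is gone. If $\rho(g)$ and $\rho(g')$ agree on $U$, $|U|\le rt$, then $g'g^{-1}\in NM_U$, so on $\Omega_U$ it agrees with an element of $N$. What remains is coherence.

## 6. The local groups $\hat N_S$ and $K(C;E)$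

Compatible choices will be glued from pieces, and a permutation glued from elements of $N$ need not come from $N$. So we work with a group defined by local conditions only. Let $N_U\le\mathrm{Sym}(\Omega_U)$ be the restriction of $N$ to $\Omega_U$.

**Definition.** For $|S|\le q_0$ let
$$\hat N_S=\{\nu\in\mathrm{Sym}(\Omega_S):\ \Omega_U^\nu=\Omega_U \text{ and }\nu|_{\Omega_U}\in N_U\ \text{ for all }U\subseteq S,\ |U|\le rt\}.$$

This is a group. For $S'\subseteq S$, each $\nu\in\hat N_S$ preserves $\Omega_{S'}$, because by (d) $\Omega_{S'}$ is a union of sets $\Omega_T$ with $T\subseteq S'$ and $|T|\le t\le rt$. So restriction to $\Omega_{S'}$ maps $\hat N_S$ into $\hat N_{S'}$. By (a) and $N\lhd G$, conjugation by $g\in G$ maps $\hat N_S$ onto $\hat N_{S^{\rho(g)}}$.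

**Definition.** For disjoint $C,E\subseteq[k]$ with $|C\cup E|\le q_0$ let
$$K(C;E)=\{\nu\in\hat N_{C\cup E}:\ \nu\text{ is trivial on }\Omega_{(C\cup E)\setminus\{e\}}\text{ for each }e\in E\}.$$

So $K(C;\emptyset)=\hat N_C$, and the elements of $K(C;E)$ are nontrivial only at points that involve every $e\in E$. We write $f$ for $\{f\}$ in unions and differences. For $C'\subseteq C$, restriction to $\Omega_{C'\cup E}$ maps $K(C;E)$ into $K(C';E)$; conjugation by $g\in G$ maps $K(C;E)$ onto $K(C^{\rho(g)};E^{\rho(g)})$.

As an example take $G=\{\pm1\}^k\rtimes A_k$ acting on $[k]\sqcup\{\pm1,\dots,\pm k\}$, with $r=2$, $t=1$, $q_0=4$. Then $\Omega_S$ consists of $S$ and $\pm S$ for $|S|\le4$, $N$ is the group of all sign changes, and $\hat N_S$ is the group of all sign changes on $S$. The group $K(C;e)$ consists of the sign changes that are trivial on $C$, so it has order $2$; and $K(C;E)=1$ if $|E|\ge2$. For $\{\pm1\}\times A_k$ the group $\hat N_S$ has order 2 for $S\ne\emptyset$, since the signs must agree on each pair. There $K(C;e)=1$ if $C\ne\emptyset$, while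 $K(\emptyset;e)=\hat N_{\{e\}}$ has order 2.

The two properties that drive the proof are these.

**(K1)** *For $f\notin C\cup E$ with $|C\cup E\cup f|\le q_0$, the kernel of the restriction $K(C\cup f;E)\to K(C;E)$ is exactly $K(C;E\cup f)$.* An element of the kernel is an element of $\hat N_{C\cup E\cup f}$ that is trivial on $\Omega_{(C\cup E\cup f)\setminus e}$ for $e\in E$ and on $\Omega_{C\cup E}=\Omega_{(C\cup E\cup f)\setminus f}$. This is the definition of $K(C;E\cup f)$.

**(K2)** *If $|E|\ge t+1$, then $K(C;E)=1$.* By (d), $\Omega_{C\cup E}$ is a union of sets $\Omega_T$ with $T\subseteq C\cup E$, $|T|\le t$. Each such $T$ misses some $e\in E$, so $\Omega_T\subseteq\Omega_{(C\cup E)\setminus e}$, where every element of $K(C;E)$ is trivial.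

In words: lifting over a new point $f$ is ambiguous up to a group with one more element in the second slot, and the second slot cannot hold more than $t$ elements without the group dying. So if a problem about $K(\,\cdot\,;E)$ can be traded for one about $K(\,\cdot\,;E\cup f)$, the trade ends after $t+1$ rounds.

## 7. Sections of torsors by descent on $|E|$

**Definition.** Let $E\subseteq[k]$, $S\subseteq[k]\setminus E$, $0\le q\le q_0-|E|$. A *torsor of type $(E,S,q)$* consists of nonempty sets $X_W$ for $W\subseteq S$, $|W|\le q$; a simply transitive left action of $K(W;E)$ on each $X_W$; and restriction maps $X_W\to X_{W'}$, $\xi\mapsto\xi|_{W'}$, for $W'\subseteq W$, which are functorial and equivariant with respect to $K(W;E)\to K(W';E)$. A *section* is a choice of $s_W\in X_W$ for all these $W$ such that $s_W|_{W'}=s_{W'}$ whenever $W'\subseteq W$.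

For instance, let $G=\{\pm1\}\times A_k$, $r=2$, $t=1$, $\sigma$ a transposition. For $1\le|W|\le4$ let $X_W$ consist of the two maps on $\Omega_W$ that act as $\sigma$ on $W$ and send $+a$ to $\varepsilon\sigma(a)$ for $a\in W$, with a common sign $\varepsilon$; let $X_\emptyset$ consist of the empty map. The group $\hat N_W=K(W;\emptyset)$ acts simply transitively, and a section is a coherent choice of sign. There are two sections.

Put
$$q_j=q_0-2j=(r+1)t+1-2j\qquad(0\le j\le t+1),\tag{3}$$
so $q_{t+1}=(r-1)t-1\ge0$. We consider the following statements.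

* $\mathbf B_j$ for $0\le j\le t+1$: if $|E|=j$ and $q_j\le q\le q_0-j$, every torsor of type $(E,S,q)$, for any $S\subseteq[k]\setminus E$, has a section.
* $\mathbf A_j$ for $0\le j\le t$: if $|E|=j$, $C\cap E=\emptyset$, $f\notin C\cup E$ and $q_{j+1}+1\le|C|\le q_0-j-1$, then $K(C\cup f;E)\to K(C;E)$ is surjective.

We prove $\mathbf B_{t+1}$ and then go down: $\mathbf B_{t+1}\Rightarrow\mathbf A_t\Rightarrow\mathbf B_t\Rightarrow\dots\Rightarrow\mathbf A_0\Rightarrow\mathbf B_0$, where each $\mathbf B_j$ is proved from $\mathbf A_j$ and $\mathbf B_{j+1}$. For $r=2$, $t=1$ we have $q_0=4,q_1=2,q_2=0$, and the chain is: $\mathbf B_2$; $\mathbf A_1$ for $1\le|C|\le2$; $\mathbf B_1$ for $2\le q\le3$; $\mathbf A_0$ for $|C|=3$; $\mathbf B_0$ for $q=4$. Each round uses up two units of size, one for the spare point $c$ in Step 1 below and one for the set $W'$ of size $q-1$ in Step 2.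

**Step 0: $\mathbf B_{t+1}$.** This starts the induction. If $|E|=t+1$, all groups $K(W;E)$ are trivial by (K2), so all $X_W$ are singletons and form a section.

**Step 1: $\mathbf B_{j+1}\Rightarrow\mathbf A_j$ for $0\le j\le t$.** The aim is to extend a given $\nu\in K(C;E)$ to $\Omega_{C\cup E\cup f}$. We extend it over small subsets of $C$, where locality helps, make the extensions coherent by $\mathbf B_{j+1}$, and glue. For $W\subseteq C$ with $|W|\le q_{j+1}$ put
$$X_W=\{\xi\in K(W\cup f;E):\ \xi=\nu\text{ on }\Omega_{W\cup E}\}.$$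

*$X_W$ is nonempty.* As $|C|>q_{j+1}$, there is $c\in C\setminus W$. We have $|W\cup E|\le q_{j+1}+j=q_0-2-j\le(r+1)t-1$, so Lemma 3 applies to $W\cup E$. The group $A_{(W\cup E)}$ is transitive on the complement of $W\cup E$, which contains $c$ and $f$. So there is $g\in M_{W\cup E}$ with $c^{\rho(g)}=f$, and $\rho(g)$ fixes $W\cup E$ pointwise. Restricting $\nu$ gives an element of $K(W\cup c;E)$, and conjugating gives
$$\xi=\big(\nu|_{\Omega_{W\cup c\cup E}}\big)^g\in K(W\cup f;E).$$
If $x\in\Omega_{W\cup E}$, then $x^{g^{-1}}=x$ and $x^\nu\in\Omega_{W\cup E}$ is fixed by $g$, so $x^\xi=x^{g^{-1}\nu g}=x^\nu$. Thus $\xi\in X_W$.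

*The $X_W$ form a torsor of type $(E\cup f,C,q_{j+1})$.* The set $X_W$ is a nonempty fiber of the homomorphism $K(W\cup f;E)\to K(W;E)$, whose kernel is $K(W;E\cup f)$ by (K1). So $K(W;E\cup f)$ acts simply transitively on $X_W$ by left multiplication. For $W'\subseteq W$ the restriction map is restriction to $\Omega_{W'\cup E\cup f}$; it lands in $X_{W'}$ and is functorial and equivariant. Finally $q_{j+1}=q_0-2(j+1)\le q_0-(j+1)$.

So $\mathbf B_{j+1}$ gives a section $(\xi_W)$. Define $\mu$ on $\Omega_{C\cup E\cup f}$ piecewise:

* $\mu=\nu$ on $\Omega_{C\cup E}$;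
* $\mu=1$ on $\Omega_{(C\cup E\cup f)\setminus e}$ for each $e\in E$;
* $\mu=\xi_W$ on $\Omega_{W\cup E\cup f}$ for each $W\subseteq C$ with $|W|\le q_{j+1}$.

*The pieces agree.* All index sets lie in $C\cup E\cup f$, which has at most $q_0$ elements, so (b) computes the intersections. The pieces of $\nu$ and $1$ meet in $\Omega_{(C\cup E)\setminus e}$, where $\nu$ is trivial. The pieces of $\nu$ and $\xi_W$ meet in $\Omega_{W\cup E}$, where they agree. The pieces of $1$ and $\xi_W$ meet in $\Omega_{(W\cup E\cup f)\setminus e}$, where $\xi_W\in K(W\cup f;E)$ is trivial. The pieces of $\xi_W$ and $\xi_{W'}$ meet in $\Omega_{(W\cap W')\cup E\cup f}$, where both equal $\xi_{W\cap W'}$. Two pieces on which $\mu=1$ agree anyway.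

*The pieces cover.* By (d) it suffices to cover $\Omega_T$ for $T\subseteq C\cup E\cup f$, $|T|\le t$. If $T$ misses $f$, or misses some $e\in E$, then $\Omega_T$ lies in a piece of the first or second kind. Otherwise $T=W\cup E\cup f$ with $W\subseteq C$, $|W|\le t-j-1$, and $|W|\le q_{j+1}$ because $q_{j+1}-(t-j-1)=rt-j\ge0$. Then $\Omega_T$ is a piece of the third kind.

*$\mu$ is a permutation.* Each piece is mapped onto itself, so $\mu$ is a surjection of the finite set $\Omega_{C\cup E\cup f}$ onto itself.

*$\mu\in\hat N_{C\cup E\cup f}$.* Let $U\subseteq C\cup E\cup f$ with $|U|\le rt$. If $f\notin U$, then $\mu$ equals $\nu$ on $\Omega_U$, so it preserves $\Omega_U$ and restricts to an element of $N_U$. If $f\in U$ but $e\notin U$ for some $e\in E$, then $\mu$ is trivial on $\Omega_U$. Otherwise $U=W\cup E\cup f$ with $W\subseteq C$ and $|W|\le rt-j-1\le q_{j+1}$, because $q_{j+1}-(rt-j-1)=t-j\ge0$. On $\Omega_U$ we then have $\mu=\xi_W\in\hat N_U$, and this lies in $N_U$ since $|U|\le rt$.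

As $\mu$ is trivial on each $\Omega_{(C\cup E\cup f)\setminus e}$, $\mu\in K(C\cup f;E)$, and it restricts to $\nu$. This proves $\mathbf A_j$.

**Step 2: $\mathbf A_j$ and $\mathbf B_{j+1}$ imply $\mathbf B_j$ for $0\le j\le t$.** The aim is to build a section by enlarging $S$ one point at a time; the obstruction at each point is a torsor with a larger $E$. Let $(X_W)$ be a torsor of type $(E,S,q)$ with $|E|=j$, $q_j\le q\le q_0-j$. Note $q\ge q_j=q_{j+1}+2\ge2$. If $|S|\le q$, take any element of $X_S$ and all its restrictions. If $|S|>q$, start in this way with some $S_0\subseteq S$, $|S_0|=q$. Now suppose that $(s_W)$ is a section over the subsets of $S_0$ of size at most $q$, where $|S_0|\ge q$, and let $f\in S\setminus S_0$. For $W\subseteq S_0$ with $|W|\le q-1$ put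
$$X'_W=\{\xi\in X_{W\cup f}:\ \xi|_W=s_W\}.$$

*$X'_W$ is nonempty.* Choose $W'$ with $W\subseteq W'\subseteq S_0$ and $|W'|=q-1$. Since $q_{j+1}+1=q_j-1\le q-1\le q_0-j-1$, statement $\mathbf A_j$ says that $K(W'\cup f;E)\to K(W';E)$ is onto. Hence $X_{W'\cup f}\to X_{W'}$ is onto: take any $\eta\in X_{W'\cup f}$; a given element of $X_{W'}$ is $\kappa\,\eta|_{W'}$ for some $\kappa\in K(W';E)$, and if $\hat\kappa$ is a lift of $\kappa$, then $\hat\kappa\eta$ restricts to it. Take a preimage $\xi$ of $s_{W'}$. By functoriality $\xi|_{W\cup f}$ restricts on $W$ to $s_{W'}|_W=s_W$, so $\xi|_{W\cup f}\in X'_W$.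

*The $X'_W$ form a torsor of type $(E\cup f,S_0,q-1)$.* Let $\xi,\xi'\in X'_W$ and let $\kappa\in K(W\cup f;E)$ be the unique element with $\xi'=\kappa\xi$. Restricting to $W$, the image of $\kappa$ in $K(W;E)$ fixes $s_W$, so it is trivial, and $\kappa\in K(W;E\cup f)$ by (K1). Conversely $K(W;E\cup f)$ preserves $X'_W$, since its elements restrict to the identity in $K(W;E)$. So $K(W;E\cup f)$ acts simply transitively on $X'_W$. The restriction maps $X_{W\cup f}\to X_{V\cup f}$, for $V\subseteq W$, carry $X'_W$ into $X'_V$, functorially and equivariantly.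

Since $q_{j+1}\le q-1\le q_0-(j+1)$, $\mathbf B_{j+1}$ gives a section $(s'_W)$. Put $s_{W\cup f}=s'_W$. This extends the section to the subsets of $S_0\cup f$ of size at most $q$: for $V\subseteq W$, $s'_W$ restricts on $V\cup f$ to $s'_V$, and on $V$, via $W$, to $s_W|_V=s_V$. Repeating this until $S_0=S$ proves $\mathbf B_j$.

By descending induction, $\mathbf B_0$ holds.

## 8. Extending a transposition: end of the proof of Theorem 1

Let $\sigma\in S_k$ be a transposition. For $W\subseteq[k]$ with $|W|\le q_0$, let $X_W$ be the set of bijections $\xi:\Omega_W\to\Omega_{W^\sigma}$ such that for each $U\subseteq W$ with $|U|\le rt$ there is $g\in G$ with $\rho(g)|_U=\sigma|_U$ and $\xi|_{\Omega_U}=g|_{\Omega_U}$. By (a) such a $\xi$ maps $\Omega_U$ onto $\Omega_{U^\sigma}$.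

**Step 1: the $X_W$ form a torsor of type $(\emptyset,[k],q_0)$.** This makes $\mathbf B_0$ applicable.

*Restriction maps.* Let $W'\subseteq W$ and $\xi\in X_W$. By (d), $\Omega_{W'}$ is the union of the $\Omega_T$ with $T\subseteq W'$, $|T|\le t$. The map $\xi$ carries each of these onto $\Omega_{T^\sigma}$, and by (d) again the union of the latter is $\Omega_{W'^\sigma}$. So $\xi|_{\Omega_{W'}}\in X_{W'}$. Functoriality is clear.

*Nonempty.* As $|W|\le k-2$, some $\sigma'\in A_k$ agrees with $\sigma$ on $W$. Any $g$ with $\rho(g)=\sigma'$ maps $\Omega_W$ onto $\Omega_{W^\sigma}$ and restricts to an element of $X_W$.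

*Action.* For $\nu\in\hat N_W=K(W;\emptyset)$ and $\xi\in X_W$, let $\nu\xi$ be the composite, $\nu$ first. For $U\subseteq W$, $|U|\le rt$, it agrees on $\Omega_U$ with $ng$ for some $n\in N$ and $g$ as above, and $\rho(ng)=\rho(g)$. So $\nu\xi\in X_W$. The action is free and compatible with restrictions.

*Transitivity.* Let $\xi,\xi'\in X_W$ and $\nu=\xi'\xi^{-1}\in\mathrm{Sym}(\Omega_W)$. For $U\subseteq W$, $|U|\le rt$, let $g,g'$ belong to $\xi,\xi'$ on $U$. Then $\nu$ preserves $\Omega_U$ and agrees there with $g'g^{-1}$, and $\rho(g'g^{-1})$ fixes $U$ pointwise. As $rt\le(r+1)t-1$, Lemma 3 gives $g'g^{-1}=nm$ with $n\in N$, $m\in M_U$. For $x\in\Omega_U$ also $x^n\in\Omega_U$, so $x^{nm}=x^n$. Thus $\nu|_{\Omega_U}\in N_U$. Hence $\nu\in\hat N_W$ and $\xi'=\nu\xi$.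

**Step 2: the permutation $\pi$.** By $\mathbf B_0$ with $q=q_0$ there is a section $(s_W)_{|W|\le q_0}$; we glue it. Define $x^\pi=x^{s_T}$ for any $T$ with $|T|\le t$ and $x\in\Omega_T$. Such $T$ exists by (c). If also $x\in\Omega_{T'}$, $|T'|\le t$, then $|T\cup T'|\le2t\le q_0$, so $x\in\Omega_{T\cap T'}$ by (b). Both $s_T$ and $s_{T'}$ restrict to $s_{T\cap T'}$, so $x^\pi$ is well defined. Since $s_T$ maps $\Omega_T$ onto $\Omega_{T^\sigma}$ and the sets $\Omega_{T^\sigma}$ cover $\Omega$ by (c), $\pi$ is surjective, hence $\pi\in\mathrm{Sym}(\Omega)$. If $|U|\le q_0$, then $\pi=s_U$ on $\Omega_U$: by (d) each $x\in\Omega_U$ lies in some $\Omega_T$ with $T\subseteq U$, $|T|\le t$, and $s_U$ restricts to $s_T$ there.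

**Step 3: $\pi\in G^{(r)}$, and $\pi$ is odd on $\Delta$.** This is the stated goal. Given $x_1,\dots,x_r$ with $x_i\in\Omega_{T_i}$, $|T_i|\le t$, put $U=\bigcup T_i$. Then $|U|\le rt$ and all $x_i\in\Omega_U$. As $\pi|_{\Omega_U}=s_U\in X_U$, there is $g\in G$ with $\pi|_{\Omega_U}=g|_{\Omega_U}$, so $x_i^\pi=x_i^g$ for all $i$. Hence $\pi\in G^{(r)}$. For $\delta\in\Delta$, take $U=\{\delta\}$. There is $g\in G$ with $\rho(g)|_U=\sigma|_U$ that agrees with $\pi$ on $\Omega_U\ni\delta$, so $\delta^\pi=\delta^g=\delta^\sigma$. Thus $\pi$ induces the odd permutation $\sigma$ on $\Delta$. Together with the reduction in Section 5, this proves Theorem 1: the $r$-closure of the original group induces $S_k$ on $\Delta$, while the group itself induces only $A_k$, so it is not $r$-closed. $\blacksquare$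

## 9. Choosing $t$: proof of Theorem 2

Let $\beta=\frac{16}3(r+1)\ge16$ and $k>\beta$, so $k\ge17$. Suppose that $G$ is $r$-closed, acts on an orbit as $A_k$, and its maximal orbit length $\ell$ satisfies $\ell<\beta^{k/\beta}$. Since $(\log_2\beta)/\beta$ is decreasing for $\beta\ge e$, it is at most $\frac4{16}$, and so $\ell<2^{k/4}$. Let
$$t+1=\lceil k/\beta\rceil\ge2 .$$
Then $1\le t<k/\beta$ and $(r+1)t<(r+1)k/\beta=\frac{3k}{16}$. We check the hypotheses of Theorem 1.

**Step 1: size conditions.** First, $t+1<\frac k\beta+1\le\frac k{16}+1\le\frac k4$. Hence also $t+1\le k/e$. Since $r\ge2$ we have $r+2\le\frac43(r+1)$, so $(r+2)t\le\frac43(r+1)t<\frac k4$, and $k\ge(r+2)t+4$ because $\frac{3k}4\ge4$.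

**Step 2: the binomial bound.** We have $\binom k{t+1}\ge\big(\frac k{t+1}\big)^{t+1}$. The function $y\mapsto(k/y)^y$ is increasing on $(0,k/e]$, since its logarithm has derivative $\ln(k/y)-1$. As $k/\beta\le t+1\le k/e$, we get $\binom k{t+1}\ge\beta^{k/\beta}>\ell$.

**Step 3: the bound by $w$.** Put $m_0=k-(r+1)t+1>\frac{13}{16}k+1$. By Lemma 1,
$$\log_2w(m_0)\ge\Big\lfloor\frac{m_0}3\Big\rfloor\ge\frac{m_0-2}3>\frac13\Big(\frac{13}{16}k-1\Big)\ge\frac k4,$$
the last inequality because $k\ge16$. So $w(m_0)>2^{k/4}>\ell$.

By Theorem 1, $G$ is not $r$-closed, a contradiction. For $r=2$ we have $\beta=16$ and $\beta^{k/\beta}=16^{k/16}=2^{k/4}$. $\blacksquare$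

## 10. Oriented subsets: proof of Theorem 3 and the order of growth

We now carry out the last example of Section 1 for all $k\ge4$ and all even $r$ with $2\le r\le k$.

**Step 1: the group.** Let $S_k$ act on the exterior algebra of $\mathbb Z^k$ with basis $1,\dots,k$, by algebra automorphisms. For $0\le i\le k-1$ let $Y_i$ be the set of elements $\pm a_1\wedge\dots\wedge a_i$ with distinct $a_1,\dots,a_i\in[k]$; so $Y_0=\{\pm1\}$, scalars. Each $y\in Y_i$ has a support $\mathrm{supp}(y)=\{a_1,\dots,a_i\}$, it is determined by its support up to sign, and $|Y_i|=2\binom ki$. Let $m=\lfloor k/r\rfloor\ge1$. Let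
$$\Omega=[k]\sqcup Y_m\ \text{ if } r\mid k,\qquad \Omega=[k]\sqcup Y_m\sqcup Y_{m+1}\ \text{ otherwise}.$$
Consider $A_k\le\mathrm{Sym}(\Omega)$ and $\Gamma=A_k^{(r)}$. The group $\Gamma$ is $r$-closed and has the same orbits as $A_k$. Since $1\le\lceil k/r\rceil\le\lceil k/2\rceil<k$, these have length at most $2\binom k{\lceil k/r\rceil}$; binomial coefficients increase up to $\lceil k/2\rceil$. It remains to show that $\Gamma$ induces exactly $A_k$ on $[k]$. Let $\pi\in\Gamma$ induce $\sigma$ on $[k]$. As $r\ge2$, $\pi$ preserves every $A_k$-invariant binary relation.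

**Step 2: $\pi$ acts as $\sigma$ up to one common sign.** This is what the pair conditions give. From the relation $\delta\in\mathrm{supp}(y)$ we get $\mathrm{supp}(y^\pi)=\mathrm{supp}(y)^\sigma$, so $y^\pi=\varepsilon(y)y^\sigma$ with $\varepsilon(y)=\pm1$. From the relation $\{(y,-y)\}$ we get $\varepsilon(-y)=\varepsilon(y)$, so $\varepsilon(y)$ depends only on $\mathrm{supp}(y)$. Consider on $Y_i$ the relation
$$\{(a\wedge z,\ b\wedge z):\ z\in Y_{i-1},\ a\ne b,\ a,b\notin\mathrm{supp}(z)\}.$$
It is $S_k$-invariant and invariant under simultaneous negation. It does not contain both $(y,y')$ and $(y,-y')$, since $a,b$ and then $z$ are determined by $y$ and $\mathrm{supp}(y')$. If $(y,y')$ is in the relation, so are $(y^\sigma,y'^\sigma)$ and $(\varepsilon(y)y^\sigma,\varepsilon(y')y'^\sigma)$; if the two signs differed, negating would put $(y^\sigma,-y'^\sigma)$ in the relation as well. So $\varepsilon(y)=\varepsilon(y')$. Thus $\varepsilon$ agrees on any two $i$-sets meeting in $i-1$ points, and since any two $i$-sets are joined by a chain of such steps, it is a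 constant $\varepsilon_i$ on $Y_i$. If $r\nmid k$, the relation $\{(y,a\wedge y):a\notin\mathrm{supp}(y)\}$ between $Y_m$ and $Y_{m+1}$ is also $S_k$-invariant and invariant under simultaneous negation, and its second entry is determined by $y$ and the support of the second entry. So $\varepsilon_m=\varepsilon_{m+1}$ in the same way. Write $\varepsilon$ for the common value.

**Step 3: $r$ points see the sign of $\sigma$.** Partition $[k]$ into $r$ sets of sizes $m$ or $m+1$ (all of size $m$ if $r\mid k$). Choose $y_1,\dots,y_r\in\Omega\setminus[k]$ supported on them with $y_1\wedge\dots\wedge y_r=1\wedge2\wedge\dots\wedge k$. Some $\alpha\in A_k$ has $y_i^\pi=y_i^\alpha$ for all $i$, and $\alpha$ fixes $1\wedge\dots\wedge k$. Hence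
$$1\wedge\dots\wedge k=\bigwedge_iy_i^\alpha=\bigwedge_iy_i^\pi=\varepsilon^r\bigwedge_iy_i^\sigma=\varepsilon^r\,\mathrm{sgn}(\sigma)\,1\wedge\dots\wedge k .$$
As $r$ is even, $\mathrm{sgn}(\sigma)=1$. Finally, for $r=2$, with $j=\lceil k/2\rceil$, we have $\binom kj=\binom{k-1}j+\binom{k-1}{j-1}\le2^{k-1}$, so the orbit bound is at most $2^k$. $\blacksquare$

**Consequence (order of growth).** For $r\ge2$ and $k>\frac{16}3(r+1)$ let $L_r(k)$ be the minimum, over all $r$-closed $G$ acting on an orbit as $A_k$ in its natural action, of the maximal orbit length. Then $L_r(k)=\exp\big(\Theta(k\log r/r)\big)$ with absolute implied constants. For $r=2$ and $k\ge17$,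
$$2^{k/4}\le L_2(k)\le2\binom k{\lfloor k/2\rfloor}\le2^k ,$$
so the exponential bound in the conjecture has the right order.

*Proof.* For the lower bound, Theorem 2 gives $\ln L_r(k)\ge\frac k\beta\ln\beta$, and $r\le\beta\le8r$, so $\ln L_r(k)\ge\frac{k\ln r}{8r}$. For the upper bound let $r'\in\{r,r-1\}$ be even; then $2\le r'\le k$ and $r'\ge\frac23r$. An $r'$-closed group is $r$-closed, because $G\le G^{(r)}\le G^{(r')}$. So Theorem 3 and $\binom kj\le(ek/j)^j$ with $j=\lceil k/r'\rceil$ give
$$L_r(k)\le2\binom k{\lceil k/r'\rceil}\le2(er')^{k/r'+1}.$$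
Here $k/r'\ge1$, $1+\ln r'\le3\ln r'$ and $\ln2\le\frac k{r'}\ln r'$. So $\ln L_r(k)\le\frac k{r'}\ln r'+\frac{2k}{r'}\cdot3\ln r'=\frac{7k\ln r'}{r'}\le\frac{21}2\cdot\frac{k\ln r}r$. The case $r=2$ is Theorems 2 and 3, together with $\binom k{\lceil k/2\rceil}=\binom k{\lfloor k/2\rfloor}$. $\square$

**Remark (conditional on a cited theorem, used nowhere above).** Wagner (Math. Z. 151 (1976) 127–137; 154 (1977) 103–114) shows that for $m\ge9$ every nontrivial representation of $A_m$ over any field has degree at least $m-2$, so $w(m)\ge2^{m-2}$. Take $r=2$ and $t=\lfloor0.139k\rfloor$ in Theorem 1; then $t+1\le k/4$ and $k\ge4t+4$ for large $k$. With $H$ the binary entropy function, $H(0.139)>0.581$ and $\binom k{t+1}\ge2^{kH(0.139)}/(k+1)$, because $0.139k\le t+1\le k/2$ and $H$ increases on $[0,\frac12]$. Also $w(k-3t+1)\ge2^{k-3t-1}\ge2^{0.583k-1}$. So $L_2(k)\ge2^{0.58k}$ for all sufficiently large $k$. No optimality of the constants in the exponents is claimed.
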